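# A universal triangle-free graph on $\omega_1$ when the continuum hypothesis fails

## 1. Three vertices, countably many vertices, $\omega_1$ vertices

Up to isomorphism there are three triangle-free graphs on three vertices: no edge, exactly one edge, and the path with two edges. Let us look for a small triangle-free graph that contains all three as *induced* subgraphs. It needs at least four vertices, since the three graphs are pairwise non-isomorphic. The path $a-b-c-d$ does not work: its triples are $abc$, $bcd$ (paths) and $abd$, $acd$ (one edge), so no triple is independent. The star with three leaves does not work either: a triple is either the three leaves (no edge) or the center and two leaves (a path), so no triple has exactly one edge. The path $a-b-c$ together with an isolated vertex $d$ does work: $abc$ is a path, $abd$ has one edge, $acd$ has none. So four vertices are enough, and they are needed.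

Throughout, a graph is *triangle-free* if no three of its vertices are pairwise adjacent. An *embedding* of $(G,R')$ into $(U,R)$ is a one-to-one map $f:G\to U$ with $x\,R'\,y\iff f(x)\,R\,f(y)$, so it is an induced-subgraph embedding. We write $N(x)$ for the set of neighbors of $x$.

Next ask for a countable triangle-free graph into which every countable triangle-free graph embeds. In a triangle-free graph $N(z)$ is always independent. This suggests the property

$$(E)\qquad \text{for all finite } S \text{ and independent } B\subseteq S \text{ there is } z\notin S \text{ with } N(z)\cap S=B .$$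

Start with $X^0=\emptyset$. Given the countable graph $X^n$, let $X^{n+1}$ add, for each finite independent $B\subseteq X^n$, one new vertex whose set of neighbors in $X^n$ is $B$; new vertices are pairwise non-adjacent. No triangle appears, because $B$ is independent. The union has $(E)$: if $S\subseteq X^n$, take the vertex added for $B$. Property $(E)$ gives universality. Enumerate the given countable graph and embed it vertex by vertex. At each step the image so far is a finite set $S$, and the next vertex asks for some independent $B\subseteq S$.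

On $\omega_1$ the same argument meets countable sets $S$. Under CH it still works. Build an increasing chain $U_\nu$ ($\nu<\omega_1$) of triangle-free graphs of size at most $\omega_1$, with unions at limits, where $U_{\nu+1}$ adds one vertex with neighborhood $B$ for every *countable* independent $B\subseteq U_\nu$. There are at most $\omega_1^{\omega}=2^\omega=\omega_1$ such $B$. Every countable $S\subseteq\bigcup_\nu U_\nu$ lies in some $U_\nu$, so $(E)$ holds for countable $S$, and every triangle-free graph on $\omega_1$ embeds, one vertex at a time.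

This argument stops as soon as CH fails. Suppose $(E)$ holds in $U$ for countable $S$. Using $B=\emptyset$ repeatedly, we get an infinite countable independent set $S\subseteq U$. Distinct subsets $B\subseteq S$ need distinct vertices $z$, so $|U|\ge 2^{\omega}$. A graph of size $\omega_1<2^\omega$ never has this property.

Call a triangle-free graph $U$ of size $\omega_1$ *universal* if every triangle-free graph of size $\omega_1$ embeds into $U$. The question, posed in the text "Some Independence Results For Amenable Group Actions, Universal", is whether it is consistent with ZFC that CH fails and a universal triangle-free graph of size $\omega_1$ exists. That source quotes the following background. Under CH a universal triangle-free graph of size $\omega_1$ exists. Shelah produced a model of $2^\omega=\omega_2$ with a universal graph of size $\omega_1$, for graphs with no restriction. Mekler obtained models with $2^\omega=\omega_2$ in which a class $K$ has a universal structure on $\omega_1$, provided that $K$ satisfies a certain amalgamation condition (A), is closed under substructures, isomorphism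 and unions of chains, and has only countably many structures of a specific finite size; the triangle-free graphs do not satisfy (A). Džamonja and Shelah produced a model of $2^\omega=2^{\omega_1}=\omega_3$ with a family of $\omega_2$ triangle-free graphs on $\omega_1$ such that every triangle-free graph on $\omega_1$ embeds into some member of the family.

The answer is yes, relative to ZFC alone.

**Theorem 1.** Assume $V=L$. There is a ccc forcing $P_{\omega_2}$ forcing $2^{\omega}=2^{\omega_1}=\omega_2$, and a triangle-free graph $U\in L$ of size $\omega_1$, such that in $L^{P_{\omega_2}}$ every triangle-free graph of size $\omega_1$ embeds into $U$ as an induced subgraph.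

**Theorem 2.** Over $L$ there is a ccc forcing giving $2^\omega=2^{\omega_1}=\omega_2$ and such that in the extension, for every finite $I\subset\omega$, among all colorings $[\omega_1]^2\to\omega$ with no monochromatic triangle in a color $i\in I$ there is a universal one.

Since $\mathrm{Con}(\mathrm{ZFC})$ implies $\mathrm{Con}(\mathrm{ZFC}+V{=}L)$, Theorem 1 gives the consistency statement. Sections 3–13 prove Theorem 1, and Section 14 proves Theorem 2.

## 2. Facts from forcing and from $L$

**Forcing.** Smaller conditions are stronger. A set $A\subseteq P$ is *predense* if every $p\in P$ is compatible with some $a\in A$. A *filter* is upward closed and directed. A filter is *generic* over a transitive model $M\ni P$ if it meets every dense (equivalently, every predense) subset of $P$ that lies in $M$. The poset $P$ is *ccc* if all its antichains are countable; then forcing with it preserves cardinals. $\mathrm{ZFC}^-$ is ZFC without Power Set, with Collection. The forcing theorem holds for set forcing over transitive models of $\mathrm{ZFC}^-$, and the generic extensions are again models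 of $\mathrm{ZFC}^-$.

For a set $E\in L$ we use simple names: a *name for a subset of $E$* is a set $\sigma\subseteq E\times P$, with $\sigma^G=\{e:\exists p\in G\ (e,p)\in\sigma\}$. It is *nice* if for each $e$ the set $\{p:(e,p)\in\sigma\}$ is an antichain. Every subset of $E$ in the extension has a nice name.

**Cohen reals.** A real $c\in\omega^\omega$ is *Cohen over $M$* if $\{c\restriction n:n<\omega\}$ meets every dense subset of $\omega^{<\omega}$ that lies in $M$. If $M$ is countable, such $c$ exists.

**The constructible universe.** Assume $V=L$. Then GCH holds, $L_{\omega_1}=H(\omega_1)$ and $L_{\omega_2}=H(\omega_2)$ are models of $\mathrm{ZFC}^-$, and there is a canonical well-order $<_L$ of $L$ whose restriction to $L_{\omega_2}$ is definable in $L_{\omega_2}$. Condensation: if $N\prec L_{\omega_2}$ is countable, its transitive collapse is some $L_{\bar\gamma}$ with $\bar\gamma<\omega_1$; likewise for $N\prec L_{\omega_1}$. If $N\prec L_{\omega_2}$ is countable, then every countable element of $N$ is a subset of $N$ (a surjection from $\omega$ onto it lies in $N$). So $\delta_N:=N\cap\omega_1$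 is a countable ordinal, $N\cap L_{\omega_1}$ is transitive, and the collapse $\pi_N:N\to\bar N$ fixes every hereditarily countable element of $N$, while $\pi_N(\omega_1)=\delta_N$.

## 3. Blocks and closed sets

A natural plan is to fix a target $Y$, to take a triangle-free graph $X$ of size $\omega_1$ in some extension, and to force an embedding $X\to Y$ with finite partial isomorphisms. If *all* finite partial isomorphisms are allowed, this is not ccc: fix $x\in X$; the conditions $\{(x,y)\}$, $y\in Y$, form an antichain of size $\omega_1$. So each $x$ should have only countably many possible images. We therefore cut both graphs into countable *blocks* indexed by ordinals, and let maps respect blocks.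

Now a second difficulty appears. Suppose $x_1,x_2\in X$ lie in block $5$ and have a common neighbor $z$ in block $3$, while $y_1,y_2\in Y$ lie in block $5$, are adjacent or not exactly as $x_1,x_2$ are, and have no common neighbor in block $3$. Then $x_i\mapsto y_i$ is a block-preserving partial isomorphism that can never be extended to $z$. So the domain and range of a condition must carry the information about common neighbors in lower blocks.

**Definition.** A *b-graph* is a triangle-free graph $X$ with a map $\mathrm{bl}:X\to\mathrm{Ord}$. Subsets carry the induced structure, and isomorphisms preserve edges, non-edges and $\mathrm{bl}$. For finite $F\ne\emptyset$, $F\subseteq X$, put $N_X(F)=\bigcap_{x\in F}N_X(x)$, $m(F)=\min_{x\in F}\mathrm{bl}(x)$ and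
$$\rho_X(F)=\min\big(\{m(F)\}\cup\{\mathrm{bl}(z):z\in N_X(F)\}\big).$$
A set $S\subseteq X$ is *closed in $X$*, written $S\le X$, if $\rho_S(F)=\rho_X(F)$ for all finite nonempty $F\subseteq S$.

For $F\subseteq S\subseteq X$ we always have $\rho_X(F)\le\rho_S(F)\le m(F)$. So $S\le X$ means: if $F\subseteq S$ is finite nonempty, $z\in N_X(F)$ and $\mathrm{bl}(z)<m(F)$, then some $w\in N_S(F)$, called a *witness*, has $\mathrm{bl}(w)\le\mathrm{bl}(z)$. Also $\emptyset\le X$. Write $X_{<\xi},X_{\le\xi},X_{>\xi}$ for the sets of vertices with $\mathrm{bl}<\xi$, $\le\xi$, $>\xi$.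

*Example.* Let $X=\{x_1,x_2,z_1,z_2\}$ with $x_1,x_2$ in block $5$, $z_1$ in block $1$, $z_2$ in block $3$, and each $z_i$ adjacent to both $x_1$ and $x_2$, with no other edges. Then $\{x_1,x_2\}$ is not closed ($\rho_X=1$, but inside the set the value is $5$), and $\{x_1,x_2,z_2\}$ is not closed either (inside the set the value is $3$). The set $\{x_1,x_2,z_1\}$ is closed: $z_1$ is a witness for every $F\subseteq\{x_1,x_2\}$, and a set containing $z_1$ has $m=1$ and no common neighbor in block $0$. Closed sets remember only how low common neighbors reach, and $z_2$ may be forgotten. If there is only one block, every set is closed.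

**(3.1)** *If $S\le S'\le X$ then $S\le X$. If $S\le X$ and $S\subseteq S'\subseteq X$, then $S\le S'$.*

The first is transitivity of equality of $\rho$; the second follows from $\rho_X\le\rho_{S'}\le\rho_S=\rho_X$ on subsets of $S$.

**(3.2)** *If $S\le X$, $S'\subseteq S$ and $\mathrm{bl}(r)\ge\mathrm{bl}(x)$ for all $r\in S\setminus S'$, $x\in S'$, then $S'\le X$.*

Proof. Let $F\subseteq S'$ be finite nonempty with $\rho_X(F)<m(F)$. As $S\le X$, some $w\in N_S(F)$ has $\mathrm{bl}(w)=\rho_X(F)<m(F)$. So $\mathrm{bl}(w)$ is less than the block of each element of $F\subseteq S'$, hence $w\notin S\setminus S'$. Thus $w\in S'$ is a witness. ∎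

In particular $X_{<\eta}\le X$; $S\le X$ implies $S_{<\eta}\le X$; and from a closed $S$ we may delete any elements of its top block.

**(3.3)** *Every finite $S\subseteq X$ lies in a finite $S'\le X$, obtained by adding only vertices of blocks $<\max\mathrm{bl}[S]$.*

Proof. Let $S_0=S$. Call a nonempty $F\subseteq S_n$ *bad at $n$*, of *value* $\rho_X(F)$, if $\rho_X(F)<\rho_{S_n}(F)$. If there are bad sets at $n$, choose one, $F$, of maximal value $\eta_n$. Since $\eta_n<\rho_{S_n}(F)\le m(F)$, there is $z\in N_X(F)$ with $\mathrm{bl}(z)=\eta_n$. Put $S_{n+1}=S_n\cup\{z\}$. Now $F$ is no longer bad, and subsets of $S_n$ that were not bad stay so. A newly created bad set $F'$ contains $z$, so its value is $<m(F')\le\mathrm{bl}(z)=\eta_n$. Hence $\eta_{n+1}\le\eta_n$. As long as the maximal value stays equal to a given $\eta$, each step removes a bad set of value $\eta$ and creates none of value $\eta$. There are only finitely many, so after finitely many steps the maximal value drops or no bad sets remain. There is no infinite descending sequence of ordinals, so the process stops, and it stops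 at a closed set. Each added $z$ has $\mathrm{bl}(z)<m(F)\le\max\mathrm{bl}[S_n]$, so inductively $\max\mathrm{bl}[S_n]=\max\mathrm{bl}[S]$ and all added blocks are smaller. ∎

**(3.4)** *Let $S\le X$ and $S\subseteq S'\le X$ with $S'$ finite, and list $S'\setminus S=\{z_1,\dots,z_k\}$ with $\mathrm{bl}(z_1)\le\dots\le\mathrm{bl}(z_k)$. Then $S_j=S\cup\{z_1,\dots,z_j\}\le X$ for all $j$.*

Proof. Let $F\subseteq S_j$ with $\rho_X(F)<m(F)$. If $F\subseteq S$, there is a witness in $S$. Otherwise $z_i\in F$ for some $i\le j$. A witness $w\in S'$ exists, with $\mathrm{bl}(w)=\rho_X(F)<m(F)\le\mathrm{bl}(z_i)$. So $w\in S$ or $w=z_l$ with $l<i$; in both cases $w\in S_j$. ∎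

## 4. Rich b-graphs

**Definition.** Let $\lambda\le\omega_1$ and $\mathrm{bl}:X\to\lambda$. The b-graph $X$ is *rich for $\lambda$* if for every finite $S\le X$ and every b-graph $S\cup\{z^*\}$ with $z^*\notin X$, $\mathrm{bl}(z^*)<\lambda$ and $S\le S\cup\{z^*\}$, there is $z\in X\setminus S$ such that $\mathrm{id}_S\cup\{(z^*,z)\}$ is an isomorphism $S\cup\{z^*\}\to S\cup\{z\}$ (we say that $z$ *realizes $z^*$ over $S$*) and $S\cup\{z\}\le X$.

*Example.* For $\lambda=1$ all sets are closed, and rich for $1$ is property $(E)$ of Section 1. The empty b-graph is rich for $0$. Richness speaks only of finite sets, so it is absolute between transitive models.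

**(4.1)** *Let $Y$ be rich for $\lambda$, let $Z$ be a b-graph with blocks $<\lambda$, let $p$ be an isomorphism from a finite $S\le Z$ onto $R\le Y$, and let $S\subseteq S'\le Z$ with $S'$ finite. Then $p$ extends to an isomorphism from $S'$ onto some $R'\le Y$.*

Proof. Take $S_j\le Z$ as in (3.4). Suppose $p_j:S_j\to R_j\le Y$ is an isomorphism extending $p$. By (3.1), $S_j\le S_{j+1}=S_j\cup\{z_{j+1}\}$. Transporting along $p_j$ gives a b-graph $R_j\cup\{z^*\}$ with $R_j\le R_j\cup\{z^*\}$ and $\mathrm{bl}(z^*)=\mathrm{bl}(z_{j+1})<\lambda$. Richness gives $z\in Y\setminus R_j$ realizing $z^*$ over $R_j$ with $R_j\cup\{z\}\le Y$. Put $p_{j+1}=p_j\cup\{(z_{j+1},z)\}$. ∎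

**Lemma 4.2 (ZFC).** Every triangle-free graph $G$ on $\omega_1$ is an induced subgraph of a b-graph $X$ rich for $\omega_1$, all of whose blocks are countably infinite. Moreover the construction gives $\mathrm{bl}(\nu)=\nu$ for $\nu\in G$, and $G\le X$.

So we may take $X$ to live on $\omega_1\times\omega$ with $\mathrm{bl}(\xi,n)=\xi$.

**Step 1: the construction.** We add vertices for all possible demands, with only countably many in each block. The difficulty is that a vertex of block $\xi$ must also decide its edges to the uncountably many vertices above $\xi$. We let it copy them from a lower vertex $k$, cut down by a set from a countable algebra.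

Let $X^0=G$, $\mathrm{bl}(\nu)=\nu$. Given $X^n$, of size $\omega_1$ with countable blocks, fix an injection of $X^n$ into $2^\omega$ and let $\mathcal C_n$ be the algebra of preimages of clopen sets. It is countable, it is infinite (as $X^n$ is infinite), and it separates disjoint finite sets. For each $\xi<\omega_1$ and each triple $\tau=(k,C,B)$ with $k\in X^n_{\le\xi}$ or $k=\emptyset$, $C\in\mathcal C_n$, and $B\subseteq X^n_{\le\xi}$ finite independent, add a new vertex $z=z_{\xi,\tau}$ with $\mathrm{bl}(z)=\xi$ and
$$N(z)=B\cup\Big(\big(N(k)\cap C\cap X^n_{>\xi}\big)\setminus\bigcup_{b\in B}N(b)\Big),\qquad N(\emptyset):=\emptyset .$$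
New vertices are pairwise non-adjacent. The set $N(z)$ is independent: $B$ is, $N(k)$ is, and neighbors of elements of $B$ were removed from the second part. So $X^{n+1}$ is triangle-free. For each $\xi$ there are countably infinitely many triples, so blocks stay countable and are infinite from $n=1$ on. Let $X=\bigcup_nX^n$.

**Step 2: $X^n\le X$.** Suppose a new $z=z_{\xi,(k,C,B)}$ is adjacent to all of $F\subseteq X^n$, $F\neq\emptyset$, and $\xi<m(F)$. Then $F\subseteq N(z)\cap X^n_{>\xi}\subseteq N(k)$. So $k\ne\emptyset$, and $k\in X^n$ is a witness as $\mathrm{bl}(k)\le\xi$. Thus $X^n\le X^{n+1}$, and by (3.1) $X^n\le X^{m}$ for all $m\ge n$; as every vertex of $X$ lies in some $X^m$, $X^n\le X$.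

**Step 3: richness.** Let $S\le X$ be finite, $S\subseteq X^n$, $S\le S\cup\{z^*\}$, $\xi=\mathrm{bl}(z^*)$, $B=N(z^*)\cap S_{\le\xi}$, $F=N(z^*)\cap S_{>\xi}$. Then $B$ is independent. If $F\neq\emptyset$, then $\rho_S(F)=\rho_{S\cup\{z^*\}}(F)\le\xi<m(F)$, so there is $k\in S$ with $\mathrm{bl}(k)\le\xi$ and $F\subseteq N(k)$. If $F=\emptyset$ let $k=\emptyset$. Choose $C\in\mathcal C_n$ with $C\cap S_{>\xi}=F$, and let $z=z_{\xi,(k,C,B)}\in X^{n+1}\setminus X^n$. Since $F\cap N(b)=\emptyset$ for $b\in B$ (otherwise $b,z^*$ and a point of $F$ form a triangle), $N(z)\cap S=B\cup F$. So $z$ realizes $z^*$ over $S$.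

It remains to see $S\cup\{z\}\le X^{n+1}$, because $X^{n+1}\le X$. Sets $F'\subseteq S$ have witnesses in $S$, as $S\le X$. If $z\in F'\subseteq S\cup\{z\}$ and $w\in N_{X^{n+1}}(F')$ with $\mathrm{bl}(w)<m(F')\le\xi$, then $w$ is not new, and $w\in N(z)\cap X^n_{<\xi}\subseteq B\subseteq S$. So $w$ itself is a witness. ∎

## 5. An uncountable antichain between two rich graphs

Let $\mathcal Q$ be the set of finite injections $q$ with $\mathrm{dom}\,q,\mathrm{ran}\,q\subseteq\omega_1\times\omega$ that preserve first coordinates. For b-graphs $X,Y$ on $\omega_1\times\omega$ with $\mathrm{bl}$ = first coordinate, let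
$$Q(X,Y)=\{q\in\mathcal Q:\ \mathrm{dom}\,q\le X,\ \mathrm{ran}\,q\le Y,\ q\text{ is an isomorphism of the induced b-graphs}\},$$
ordered by reverse inclusion. If $Y$ is rich for $\omega_1$, then (3.3) and (4.1) show that every $q$ extends to a condition with any prescribed $x$ in its domain, so the generic object is an embedding $X\to Y$. Could we now fix any rich $Y$ and force with $Q(X,Y)$? No: ccc can fail.

*Example.* Write each countable ordinal uniquely as $2\cdot\nu$ or $2\cdot\nu+1$ (ordinal multiplication), and call these vertices $x_\nu$ and $x'_\nu$. Let $G$ have the edges $x_\nu x'_\mu$ for $\nu<\mu$. Let $G'$ be a graph on a second copy $y_\nu=2\cdot\nu$, $y'_\nu=2\cdot\nu+1$ whose only edges are $y_0y'_\mu$ for $\mu>0$. Both are bipartite, so triangle-free. Let $X,Y$ be the rich b-graphs that Lemma 4.2 gives for $G,G'$. For $\nu>0$ let $q_\nu$ map $x_0,x_\nu,x'_\nu$ to $y_0,y_\nu,y'_\nu$.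

The domain is closed in $G$: in $\{x'_\nu\}$ the lowest neighbor is $x_0$, which is present; the neighbors of $x_\nu$ are the $x'_\mu$ with $\mu>\nu$, in higher blocks; $x_\nu,x'_\nu$ have no common neighbor, the graph being bipartite with these on different sides; sets containing $x_0$ have $m=0$. Similarly the range is closed in $G'$. As $G\le X$ and $G'\le Y$, both are closed in the rich graphs by (3.1). On both sides the only edge is the one between the vertex with index $0$ and the primed vertex, so $q_\nu\in Q(X,Y)$. But for $0<\nu<\mu$ the conditions $q_\nu,q_\mu$ are incompatible: $x_\nu$ and $x'_\mu$ are adjacent, $y_\nu$ and $y'_\mu$ are not. So $Q(X,Y)$ has an uncountable antichain.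

The trouble is that $Y$ was finished without regard to $X$, and so the adjacencies in $Y$ can disagree with those in $X$ uncountably often. The cure is to make block $\xi$ of $Y$ *generic* over a countable model that already knows $X$ up to block $\xi$. Then a finite amount of wished-for agreement is realized by genericity. Two requirements pull against this.

First, $Y$ must sit in one graph $U$ of size $\omega_1$ fixed in $L$. We attach to each $\delta<\omega_1$ a countable model $M_\delta$ and one Cohen real $c_\delta$ over it, and we let $U$ be the tree of all b-graphs built from increasing sequences of such $\delta$'s. A graph $X$ will choose a branch along which the $\delta$'s grow fast enough.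

Second, $X$ lives in a forcing extension. So $c_\delta$ has to stay Cohen over $M_\delta$ extended by a countable piece of the generic filter. This is a condition on the iteration, in the style of Shelah's oracle chain condition; it is carried along by induction, and it also yields ccc.

## 6. Adding one generic block

Let $\xi<\omega_1$ and let $Y$ be a b-graph on $\xi\times\omega$ with $\mathrm{bl}(\eta,n)=\eta$.

**Definition.** $\mathbb T(Y)$ is the set of finite b-graphs $t$ with vertex set $|t|\subseteq(\xi+1)\times\omega$ ($\mathrm{bl}$ = first coordinate) such that $|t|\cap(\xi\times\omega)\le Y$ and $t$ induces on this set the graph induced by $Y$. Put $t'\le t$ if $t$ is an induced subgraph of $t'$ and $|t|$ is closed in $t'$. Vertices in $\{\xi\}\times\omega$ are called *top* vertices. For a filter $H$ let $Y^H$ be the graph with edge set $E_Y\cup\bigcup_{t\in H}E_t$ on $(\xi+1)\times\omega$.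

By (3.1) the order is transitive; $\emptyset$ is the largest element; $\mathbb T(Y)$ is countable. For $t\in\mathbb T(Y)$ we write $S\le t$ for "$S$ is closed in the b-graph $t$".

*Example.* Let $\xi=1$. If $t$ consists of the single top vertex $(1,0)$, then $t$ promises that $(1,0)$ has no neighbor in block $0$: the condition $t'$ on $\{(1,0),(0,0)\}$ with an edge is in $\mathbb T(Y)$ but is not below $t$, because $F=\{(1,0)\}$ has no witness in $|t|$. Below $t'$, on the other hand, one may add further block-$0$ neighbors of $(1,0)$.

**Lemma 6.1.** There are countably many dense subsets of $\mathbb T(Y)$, uniformly definable from $Y$, such that if a filter $H$ meets them, then: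

1. $Y^H$ is a b-graph inducing $Y$ on $\xi\times\omega$, every $t\in H$ is induced in $Y^H$, and $|t|\le Y^H$.
2. If $S\le Y^H$ is finite, then $Y^H\restriction S\in H$.
3. If $Y$ is rich for $\xi$, then $Y^H$ is rich for $\xi+1$.

**Step 1: every vertex gets into the generic.** We show that $\{t:y\in|t|\}$ is dense for each $y\in(\xi+1)\times\omega$. Let $y\notin|t|$. If $y$ is a top vertex, add $y$ as an isolated vertex; it is adjacent to nothing, so $|t|$ is closed in the extension. If $y\in\xi\times\omega$, let $D=|t|\cap(\xi\times\omega)\le Y$ and take a finite $D'\le Y$ containing $D\cup\{y\}$, by (3.3). Add $D'\setminus D$ with the edges of $Y$ on $D'$ and no edges to top vertices. A triangle containing a vertex of $D'\setminus D$ would lie in $D'\subseteq Y$, so there is none. To see that $|t|$ is closed in the extension, let $w\in D'\setminus D$ be adjacent to all of a nonempty $F\subseteq|t|$ and $\mathrm{bl}(w)<m(F)$. Then $F\subseteq D$, and $D\le D'$ (from $D\le Y$) gives a witness in $D$.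

**Step 2: proof of 1 and 2.** Let $H$ meet the sets of Step 1. Two members of $H$ are both induced in a common member of $H$, so each $t\in H$ is induced in $Y^H$ (and edges of members of $H$ between vertices of $\xi\times\omega$ are edges of $Y$, so $Y^H$ induces $Y$). Any three vertices lie in a common $|t|$, $t\in H$, so $Y^H$ is triangle-free. Let $t\in H$, $F\subseteq|t|$ finite nonempty, and $w\in N_{Y^H}(F)$ with $\mathrm{bl}(w)<m(F)$. Some $t'\le t$ in $H$ has $w\in|t'|$, and $|t|\le t'$ gives a witness in $|t|$. So $|t|\le Y^H$. This is 1.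

For 2, take $t'\in H$ with $S\subseteq|t'|$. Then $S\le t'$ by (3.1). By (3.2), $S\cap(\xi\times\omega)\le Y^H$, hence $S\cap(\xi\times\omega)\le Y$ by (3.1). So $t'\restriction S\in\mathbb T(Y)$ and $t'\le t'\restriction S$. Therefore $Y^H\restriction S=t'\restriction S\in H$.

**Step 3: dense sets for richness.** Let $t\in\mathbb T(Y)$ and let $|t|\cup\{z^*\}$ be a one-point extension of $t$ (a b-graph) with $|t|\le|t|\cup\{z^*\}$ and $\eta=\mathrm{bl}(z^*)\le\xi$. It is determined, up to isomorphism over $|t|$, by $\eta$ and by the independent set $N(z^*)\subseteq|t|$, so there are countably many pairs $(t,z^*)$. Let $D_{t,z^*}$ be the set of $t'$ that are incompatible with $t$, or satisfy $t'\le t$ and have some $z\in|t'|\setminus|t|$ realizing $z^*$ over $|t|$ with $|t|\cup\{z\}\le t'$. We show that *if $Y$ is rich for $\xi$, then $D_{t,z^*}$ is dense*.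

Let $t_1\in\mathbb T(Y)$ be compatible with $t$ (otherwise $t_1\in D_{t,z^*}$ already), and let $t''\le t,t_1$. Put $S=|t|$, so $S\le t''$. View $z^*$ as a vertex over $|t''|$ adjacent exactly to $N(z^*)\subseteq S$, an independent set. If $\emptyset\ne F\subseteq N(z^*)$ and $m(F)>\eta$, then $S\le S\cup\{z^*\}$ gives
$$(6.2)\qquad k\in S\cap N(F)\quad\text{with}\quad\mathrm{bl}(k)\le\eta .$$
If $\eta=\xi$, take $z=(\xi,n)\notin|t''|$. If $\eta<\xi$, let $D''=|t''|\cap(\xi\times\omega)\le Y$. For $F\subseteq D''$ the $k$ in (6.2) has block $\le\eta<\xi$, so it lies in $D''$. Hence $D''\le D''\cup\{z^*\}$, and richness of $Y$ gives $z\in Y\setminus D''$ realizing $z^*$ over $D''$ with $D''\cup\{z\}\le Y$. Let $t'=t''\cup\{z\}$, with $z$ adjacent to the top vertices (and, if $\eta=\xi$, to all vertices) as $z^*$ is.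

In both cases $N_{t'}(z)=N(z^*)\subseteq S$ is independent, so $t'$ is triangle-free, and $t'\in\mathbb T(Y)$. Moreover $|t''|\le t'$: if a nonempty $F\subseteq|t''|$ is contained in $N(z)$ and $\eta<m(F)$, then (6.2) gives a witness. So $t'\le t''\le t,t_1$. Finally $S\cup\{z\}\le t'$. Let $F\subseteq S\cup\{z\}$ be nonempty, $w\in N_{t'}(F)$, $\mathrm{bl}(w)<m(F)$. If $F\subseteq S$, then either $w=z$ is itself a witness, or $w\in|t''|$ and $S\le t''$ gives one. If $z\in F$, then $w\in N_{t'}(z)\subseteq S$ is itself a witness.

**Step 4: proof of 3.** Let $H$ meet all these dense sets, and let $S\le Y^H$ be finite, $S\le S\cup\{z^*\}$, $\mathrm{bl}(z^*)\le\xi$. Then $t=Y^H\restriction S\in H$ by 2. An element $t'\in H\cap D_{t,z^*}$ is compatible with $t$, so $t'\le t$ and there is $z$ realizing $z^*$ over $S$ with $S\cup\{z\}\le t'$. As $|t'|\le Y^H$ and $t'$ is induced, $S\cup\{z\}\le Y^H$ by (3.1). ∎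

The dense sets are defined from $Y$, with parameters $y$ or $(t,\eta,N(z^*))$, by quantifying only over $Y$, $\mathbb T(Y)$ and finite sets. So every transitive model of $\mathrm{ZFC}^-$ that contains $Y$ contains $\mathbb T(Y)$ and each of them.

**(6.3)** *If $\xi\le\omega_1$ is a limit, $Y$ lives on $\xi\times\omega$ and $Y_{<\eta}$ is rich for $\eta$ for all $\eta<\xi$, then $Y$ is rich for $\xi$.*

Proof. A finite $S\le Y$ and $\mathrm{bl}(z^*)$ lie below some $\eta<\xi$, and $S\le Y_{<\eta}$ by (3.1). A $z$ found in $Y_{<\eta}$ works, since $S\cup\{z\}\le Y_{<\eta}\le Y$. ∎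

## 7. The tree of rich graphs in $L$

From here to the end of Section 13 assume $V=L$ in the ground model.

For $\delta<\omega_1$ let $\gamma_\delta>\delta$ be least such that $M_\delta:=L_{\gamma_\delta}\models\mathrm{ZFC}^-+$ "$\delta$ is countable". It exists and is countable: collapse a countable elementary submodel of $L_{\omega_1}$ that contains $\delta+1$ as a subset. Let $c_\delta\in\omega^\omega$ be the $<_L$-least real that is Cohen over $M_\delta$.

**Definition.** By recursion define b-graphs $Y_s$ on $\xi\times\omega$ for strictly increasing $s:\xi\to\omega_1$, $\xi<\omega_1$: $Y_\emptyset=\emptyset$; $Y_s=\bigcup_{\eta<\xi}Y_{s\restriction\eta}$ for limit $\xi$; and $Y_{s^\frown\delta}=Y_s^{H(s,\delta)}$ whenever $s^\frown\delta$ is strictly increasing. In the last case $\delta>s(\eta)\ge\eta$ for all $\eta<\xi$, so $\xi\le\delta$. The filter $H(s,\delta)$ on $\mathbb T(Y_s)$ is chosen as follows.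

* If $Y_s\in M_\delta$: as $\xi\le\delta$, $\mathbb T(Y_s)$ is countable in $M_\delta$. Let $e\in M_\delta$ be the $<_L$-least surjection $\omega\to\mathbb T(Y_s)$. Put $t_0=\emptyset$; let $t_{n+1}=e(c_\delta(n))$ if this is $\le t_n$, and $t_{n+1}=t_n$ otherwise; let $H(s,\delta)=\{t:\exists n\ t_n\le t\}$.
* Otherwise $H(s,\delta)$ is the $<_L$-least filter meeting the dense sets of Lemma 6.1 (for part 3, those that are dense).

**(7.1)** *If $M^*\supseteq M_\delta$ is a transitive model of $\mathrm{ZFC}^-$, $Y_s\in M_\delta$ and $c_\delta$ is Cohen over $M^*$, then $H(s,\delta)$ is $\mathbb T(Y_s)$-generic over $M^*$.*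

Proof. Let $D\in M^*$ be dense. The set of $\sigma\in\omega^{<\omega}$ such that the construction along $\sigma$ yields $t_{|\sigma|}\in D$ lies in $M^*$. It is dense: given $\sigma$, pick $d\in D$ with $d\le t_{|\sigma|}$, say $d=e(m)$, and take $\sigma^\frown m$. So some $c_\delta\restriction n$ is in it. ∎

**Step 1: richness and coherence.** By induction on $\mathrm{dom}(s)$, every $Y_s$ is rich for $\mathrm{dom}(s)$: at successors use Lemma 6.1(3), where in the first case (7.1) with $M^*=M_\delta$ shows that $H(s,\delta)$ meets the required dense sets, all of which lie in $M_\delta$; at limits use (6.3). By Lemma 6.1(1) the graphs cohere: $Y_{s\restriction\eta}=(Y_s)_{<\eta}$ as an induced subgraph. For strictly increasing $b:\omega_1\to\omega_1$, the graph $Y_b=\bigcup_{\xi<\omega_1}Y_{b\restriction\xi}$ is rich for $\omega_1$ by (6.3).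

**Step 2: the graph $U$.** Let $T$ be the set of strictly increasing $s:\xi+1\to\omega_1$, $\xi<\omega_1$. By CH in $L$, $|T|=\omega_1$. Let $U$ have vertex set $T\times\omega$. For $\mathrm{dom}\,s=\xi+1$ and $\mathrm{dom}\,s'=\xi'+1$, let $(s,n)$ be adjacent to $(s',n')$ iff $s,s'$ are $\subseteq$-comparable and $(\xi,n),(\xi',n')$ are adjacent in $Y_{s\cup s'}$.

$U$ is triangle-free: the nodes of a triangle are pairwise comparable, hence form a chain with a largest node $s^*$. By coherence the three adjacencies hold in $Y_{s^*}$ between the corresponding vertices, which are distinct because a node on the chain is determined by its domain. This would be a triangle in $Y_{s^*}$.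

For $b$ as above, $(\xi,n)\mapsto(b\restriction(\xi+1),n)$ embeds $Y_b$ into $U$ as an induced subgraph, again by coherence. All these facts about $U$ and the $Y_b$ ($b\in L$) are absolute.

## 8. The iteration and its predensity hypothesis

$P_\alpha$ ($\alpha\le\omega_2$) consists of the finite functions $p$ with $\mathrm{dom}\,p\subseteq\alpha$, $\emptyset\ne p(\beta)\in\mathcal Q$, and $p\restriction\beta\Vdash_{P_\beta}p(\beta)\in\dot Q_\beta$ for $\beta\in\mathrm{dom}\,p$, where
$$\dot Q_\beta=Q(\dot X_\beta,Y_{b_\beta}),$$
and the name $\dot X_\beta$ and the function $b_\beta\in L$ are chosen at stage $\beta$ (Section 10). Put $p(\beta)=\emptyset$ for $\beta\notin\mathrm{dom}\,p$; the empty map is always in $\dot Q_\beta$. Let $p'\le p$ iff $p(\beta)\subseteq p'(\beta)$ for all $\beta$.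

Every pair in $P_\alpha*\dot Q_\alpha$ can be extended so that its second coordinate is decided to be an element of $\mathcal Q\in L$. So $P_{\alpha+1}$ is isomorphic to a dense subset of $P_\alpha*\dot Q_\alpha$. We write its elements as $(p,q)$ with $p\in P_\alpha$, $p\Vdash q\in\dot Q_\alpha$. At limits $P_\alpha=\bigcup_{\beta<\alpha}P_\beta$.

**(8.1)** *If $p\in P_\alpha$, $\beta\le\alpha$, $r\in P_\beta$ and $r\le p\restriction\beta$, then $r\cup p\restriction[\beta,\alpha)\in P_\alpha$, and it extends $p$.* 

Proof. By induction on $\gamma\in[\beta,\alpha]$, $r_\gamma=r\cup p\restriction[\beta,\gamma)$ is a condition in $P_\gamma$ below $p\restriction\gamma$: if $\gamma\in\mathrm{dom}\,p$, then $r_\gamma\le p\restriction\gamma$ forces $p(\gamma)\in\dot Q_\gamma$; limits are clear as $\mathrm{dom}\,p$ is finite. ∎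

Hence $P_\beta$ is completely embedded in $P_\alpha$: a common extension $p\in P_\alpha$ of $r,r'\in P_\beta$ restricts to one in $P_\beta$, and every extension of $p\restriction\beta$ in $P_\beta$ is compatible with $p$. For $\alpha<\omega_2$ we have $|P_\alpha|\le\omega_1$.

Let $\mathcal D_\alpha=(\langle P_\beta:\beta\le\alpha\rangle,\langle(\dot X_\beta,b_\beta):\beta<\alpha\rangle)$. For $\alpha<\omega_2$ it lies in $L_{\omega_2}=H(\omega_2)$.

**Definition.** $N$ is *$\alpha$-good* if $N\prec L_{\omega_2}$ is countable and $\mathcal D_\alpha\in N$. Then $\delta_N=N\cap\omega_1$ and $\pi_N:N\to\bar N=L_{\bar\gamma}$ is the collapse.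

*Example.* $P_0=\{\emptyset\}$, and every countable $N\prec L_{\omega_2}$ is $0$-good. In general $\pi_N(P_\alpha)=\pi_N[P_\alpha\cap N]$ is a countable poset, the piece of $P_\alpha$ that $N$ can see.

**(8.2)** *$\bar N\in M_{\delta_N}$.* Indeed $L_{\bar\gamma}\models$ "$\delta_N=\pi_N(\omega_1)$ is uncountable", while $L_{\gamma_{\delta_N}}\models$ "$\delta_N$ is countable". So $\bar\gamma<\gamma_{\delta_N}$. In particular $\bar N\subseteq M_{\delta_N}$.

We build the iteration by recursion on $\alpha$ and prove, along the way, for every $\alpha<\omega_2$: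

> $(\ddagger)_\alpha$: for every $\alpha$-good $N$, with $\delta=\delta_N$, $\pi=\pi_N$: if $A\in M_\delta[c_\delta]$ is a predense subset of $\pi(P_\alpha)$, then $\pi^{-1}[A]$ is predense in $P_\alpha$.

With $A\in\bar N$ this would be the usual way to prove ccc. The larger model $M_\delta$ is there because the successor step will need it, and $c_\delta$ is there so that $c_\delta$ remains Cohen over the extension of $M_\delta$ by the collapsed generic, as we show next.

## 9. What predensity over $M_\delta[c_\delta]$ gives

Let $\alpha<\omega_2$ and assume $(\ddagger)_\alpha$.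

**(9.1)** *$P_\alpha$ is ccc.*

Proof. Let $A$ be a maximal antichain; $A\in L_{\omega_2}$. Take an $\alpha$-good $N\ni A$. By elementarity $\pi(A)=\pi[A\cap N]\in\bar N\subseteq M_\delta$ is predense in $\pi(P_\alpha)$. So $A\cap N=\pi^{-1}[\pi(A)]$ is predense in $P_\alpha$, hence $A=A\cap N$ is countable. ∎

**(9.2)** *If $G$ is $P_\alpha$-generic over $L$ and $N$ is $\alpha$-good, then $\bar G_N:=\pi[G\cap N]$ is $\pi(P_\alpha)$-generic over $M_\delta[c_\delta]$, and $c_\delta$ is Cohen over $M_\delta[\bar G_N]$.*

Proof. $\bar G_N$ is upward closed, as $\pi$ is an isomorphism of $P_\alpha\cap N$ with $\pi(P_\alpha)$. By $(\ddagger)_\alpha$ it meets every predense $A\in M_\delta[c_\delta]$, since $G$ meets the predense set $\pi^{-1}[A]\in L$. It is directed: for $p,q\in G\cap N$ it meets the dense set, in $\bar N$, of those $r$ that extend both $\pi(p),\pi(q)$ or are incompatible with one of them. By elementarity incompatibility in $\pi(P_\alpha)$ reflects incompatibility in $P_\alpha$, and elements of $G$ are compatible, so the first alternative holds.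

For the second assertion we first show that $\bar G_N\times\{c_\delta\restriction n:n<\omega\}$ meets every dense $D\in M_\delta$ of $\pi(P_\alpha)\times\omega^{<\omega}$. The set $\{r:\exists n\ (r,c_\delta\restriction n)\in D\}$ is in $M_\delta[c_\delta]$. It is dense in $\pi(P_\alpha)$: given $r_1$, the set of $\sigma$ for which some $r\le r_1$ has $(r,\sigma)\in D$ is in $M_\delta$ and dense in $\omega^{<\omega}$, so it contains some $c_\delta\restriction n$. Hence $\bar G_N$ meets it.

Now let $E\in M_\delta[\bar G_N]$ be dense in $\omega^{<\omega}$, with name $\dot E\in M_\delta$, and let $r_0\in\bar G_N$ force over $M_\delta$ that $\dot E$ is dense. The set of $(r,\sigma)$ with $r\perp r_0$ or $r\Vdash\sigma\in\dot E$ is in $M_\delta$, and it is dense: if $r$ is compatible with $r_0$, extend both and then decide a longer $\sigma'\in\dot E$. So there are $r\in\bar G_N$ and $n$ with $(r,c_\delta\restriction n)$ in it. As $r$ is compatible with $r_0$, $r\Vdash c_\delta\restriction n\in\dot E$, and $c_\delta\restriction n\in E$. ∎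

**(9.3)** *If $\sigma\in N$ is a $P_\alpha$-name for a subset of $[\omega_1\times\omega]^2$, then $\sigma^G\cap[\delta\times\omega]^2=\pi(\sigma)^{\bar G_N}\in M_\delta[\bar G_N]$.*

Proof. If $e\in\pi(\sigma)^{\bar G_N}$, there is $p\in G\cap N$ with $(e,\pi(p))\in\pi(\sigma)$. Then $e\in[\delta\times\omega]^2$, so $e\in N$ and $\pi(e)=e$; hence $(e,p)\in\sigma$ and $e\in\sigma^G$. Conversely let $e\in\sigma^G\cap[\delta\times\omega]^2$. The set $E$ of $r$ such that $r\le p$ for some $(e,p)\in\sigma$, or $r$ is incompatible with all such $p$, is dense and in $N$. As $\bar G_N$ meets $\pi(E)$, there is $r\in G\cap N\cap E$. The second alternative fails, because $e\in\sigma^G$. By elementarity there is $p\in N$ with $(e,p)\in\sigma$ and $r\le p$. Then $p\in G\cap N$ and $e\in\pi(\sigma)^{\bar G_N}$. ∎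

## 10. Choosing the branch for a given graph

Let $\alpha<\omega_2$ and assume $(\ddagger)_\alpha$. The bookkeeping of Section 13 provides a $P_\alpha$-name $\dot G_\alpha$ for a triangle-free graph on $\omega_1$. By (9.1) $\omega_1$ is preserved. Apply Lemma 4.2 in the extension; by ccc and $|P_\alpha|\le\omega_1$ there is a nice name $\dot X_\alpha\in L_{\omega_2}$ for (the edge set of) a b-graph on $\omega_1\times\omega$ with $\mathrm{bl}(\xi,n)=\xi$, forced to be rich for $\omega_1$ and to contain an induced copy of $\dot G_\alpha$.

Define $b_\alpha$ by recursion in $L$: $N_\xi=N^\alpha_\xi$ is the $<_L$-least $\alpha$-good $N$ with $\dot X_\alpha,\ \xi,\ b_\alpha\restriction\xi\in N$, and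
$$b_\alpha(\xi)=\delta_\xi:=N_\xi\cap\omega_1 .$$
Then $b_\alpha:\omega_1\to\omega_1$, so $b_\alpha\in H(\omega_2)=L_{\omega_2}$. Since $\xi\in N_\xi$, $b_\alpha(\xi)>\xi$. It is strictly increasing: for $\eta<\xi$ we have $\eta\in N_\xi$ and $b_\alpha\restriction\xi\in N_\xi$, so $b_\alpha(\eta)\in N_\xi\cap\omega_1=b_\alpha(\xi)$.

The point of the choice is that block $\xi$ of $Y_{b_\alpha}$ is built from the Cohen real $c_{\delta_\xi}$, and by (9.2) this real is Cohen over $M_{\delta_\xi}[\bar G_{N_\xi}]$. By (9.3) that model knows $X$ up to block $\xi$ (and more).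

## 11. Predensity at $0$ and at limits

We now prove $(\ddagger)_\alpha$ for all $\alpha<\omega_2$ by induction.

**$\alpha=0$.** $P_0=\{\emptyset\}$, and a predense set is $\{\emptyset\}$.

**Limit $\alpha$.** Finite supports reduce this to a smaller $\beta$. Let $N$ be $\alpha$-good, $A\in M_\delta[c_\delta]$ predense in $\pi(P_\alpha)$, and $p\in P_\alpha$. Since $\alpha\in N$ is a limit, $N\cap\alpha$ has no maximum. Let $\beta^*=\sup(N\cap\alpha)$ and choose $\beta\in N\cap\alpha$ with $\mathrm{dom}\,p\cap\beta^*\subseteq\beta$. Then $N$ is $\beta$-good. Let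
$$A_\beta=\{r\in\pi(P_\beta):\exists a\in A\ \ r\le a\restriction\pi(\beta)\}\in M_\delta[c_\delta].$$
It is dense in $\pi(P_\beta)$: given $r$, take $r'\in\pi(P_\alpha)$ with $r'\le r,a$ for some $a\in A$; then $r'\restriction\pi(\beta)\le r$ is in $A_\beta$. By $(\ddagger)_\beta$ there are $r\in P_\beta\cap N$ with $\pi(r)\in A_\beta$ and $u\in P_\beta$ with $u\le r$ and $u\le p\restriction\beta$. Take $a\in A$ with $\pi(r)\le a\restriction\pi(\beta)$, and let $a'=\pi^{-1}(a)$. So $u\le r\le a'\restriction\beta$.

Here $\mathrm{dom}\,a'\subseteq N\cap\alpha\subseteq\beta^*$, and $\mathrm{dom}\,p\setminus\beta\subseteq[\beta^*,\alpha)$. By (8.1), $u\cup a'\restriction[\beta,\alpha)\in P_{\beta^*}$ is a condition below $a'$. It is also below $p\restriction\beta^*=p\restriction\beta$, because $u$ is. By (8.1) again,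
$$v=u\cup a'\restriction[\beta,\alpha)\cup p\restriction[\beta^*,\alpha)$$
is a condition. It extends $a'\in\pi^{-1}[A]$ and $p$.

## 12. Predensity at successors: matching $X$ with a generic block

Assume $(\ddagger)_\alpha$. Let $N$ be $(\alpha+1)$-good; so $N$ is $\alpha$-good and $\dot X_\alpha,b_\alpha,P_{\alpha+1}\in N$. Write $\delta=\delta_N$, $\pi=\pi_N$. Let $A\in M_\delta[c_\delta]$ be predense in $\pi(P_{\alpha+1})$, and let $(p,q)\in P_{\alpha+1}$. We have to find an element of $\pi^{-1}[A]$ compatible with $(p,q)$.

**Step 1: moving to $L[G]$.** Let $G\ni p$ be $P_\alpha$-generic over $L$. In $L[G]$ put $X=\dot X_\alpha^G$, $Y=Y_{b_\alpha}$, $Q=Q(X,Y)\ni q$, $\bar G=\bar G_N$, and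
$$A'=\{a\in\mathcal Q:\ \exists p'\in\bar G\ (p',a)\in A\},\qquad Q_{<\xi}=\{r\in Q:\mathrm{dom}\,r\subseteq\xi\times\omega\}.$$
$\pi$ fixes the elements of $\mathcal Q\cap N$. If $p'\in\bar G$ and $(p',a)\in A$, then $(\pi^{-1}(p'),a)\in P_{\alpha+1}\cap N$, and $\pi^{-1}(p')\in G$ forces $a\in\dot Q_\alpha$; moreover $\mathrm{dom}\,a\subseteq\delta\times\omega$. So $A'\subseteq Q_{<\delta}$. By (3.1) and (3.2) a set $S\subseteq\xi\times\omega$ is closed in $X$ iff it is closed in $X_{<\xi}$, and likewise for $Y$. So $Q_{<\xi}$ depends only on $X\restriction(\xi\times\omega)$ and $Y_{<\xi}=Y_{b_\alpha\restriction\xi}$.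

**Claim 12.1.** For $\delta\le\xi\le\omega_1$, every element of $Q_{<\xi}$ is compatible in $Q_{<\xi}$ with some element of $A'$, that is, some element of $Q_{<\xi}$ includes both.

**Step 2: the Claim suffices.** For $\xi=\omega_1$ it gives $a\in A'$, $p'\in\bar G$ with $(p',a)\in A$, and $q^*\in Q$ with $q^*\supseteq q\cup a$. Choose $p''\in G$ below $p$ and $\pi^{-1}(p')$ that forces $q^*\in\dot Q_\alpha$. Then $(p'',q^*)\in P_{\alpha+1}$ extends both $(p,q)$ and $(\pi^{-1}(p'),a)\in\pi^{-1}[A]$.

We prove the Claim by induction on $\xi$.

**Step 3: $\xi=\delta$.** Here everything happens inside $N$, and genericity of $\bar G$ over $M_\delta[c_\delta]$ is what we need. Let $q_0\in Q_{<\delta}$; then $q_0\in N$. The set of $p_0\in P_\alpha$ such that $(p_0,q_0)\in P_{\alpha+1}$ or no $p_1\le p_0$ has $(p_1,q_0)\in P_{\alpha+1}$ is dense and in $N$. By (9.2) it has an element $p_0\in G\cap N$. As $q_0\in Q$, some $p_1\in G$ below $p_0$ forces $q_0\in\dot Q_\alpha$, so the first alternative holds: $(p_0,q_0)\in P_{\alpha+1}\cap N$.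

Consider the set of $p_1\le\pi(p_0)$ such that for some $q_1\supseteq q_0$ and some $(p',a)\in A$ we have $(p_1,q_1)\in\pi(P_{\alpha+1})$ and $(p_1,q_1)\le(p',a)$. It is in $M_\delta[c_\delta]$. It is dense below $\pi(p_0)$: for $p_2\le\pi(p_0)$ the condition $(p_2,q_0)\in\pi(P_{\alpha+1})$ is compatible with some element of $A$. So by (9.2) $\bar G$ contains such a $p_1$. Then $p'\in\bar G$, $a\in A'$ and $q_1\supseteq q_0\cup a$. Also $q_1\in Q_{<\delta}$, since $(\pi^{-1}(p_1),q_1)\in P_{\alpha+1}\cap N$ with $\pi^{-1}(p_1)\in G$.

**Step 4: limit $\xi>\delta$.** Clear, since $Q_{<\xi}=\bigcup_{\delta\le\eta<\xi}Q_{<\eta}$.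

**Step 5: from $\xi$ to $\xi+1$, the models.** Let $\delta\le\xi<\omega_1$ and $q\in Q_{<\xi+1}$. Put $s=b_\alpha\restriction\xi$, $\delta_\xi=b_\alpha(\xi)>\xi\ge\delta$ and $H=H(s,\delta_\xi)$. So $Y_{<\xi}=Y_s$ and $Y_{<\xi+1}=Y_s^H$. Let $\bar G^*=\bar G_{N_\xi}$ and $M^*=M_{\delta_\xi}[\bar G^*]$.

**(A)** *$H$ is $\mathbb T(Y_s)$-generic over $M^*$.* As $N_\xi$ is $\alpha$-good, $c_{\delta_\xi}$ is Cohen over $M^*$ by (9.2). The recursion of Section 7 takes place among hereditarily countable sets, so $Y_s$ is hereditarily countable and definable in $L_{\omega_2}$ from $s\in N_\xi$. Hence $Y_s\in N_\xi$ is fixed by the collapse, and $Y_s\in\bar N_\xi\subseteq M_{\delta_\xi}$. Apply (7.1).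

**(B)** *$Y_s$, $X\restriction((\xi+1)\times\omega)$, $Q_{<\xi}$ and $A'$ belong to $M^*$.* The first was just shown. The second follows from (9.3) for $N_\xi$, as $\dot X_\alpha\in N_\xi$ and $\xi+1\le\delta_\xi$. Then $Q_{<\xi}\in M^*$ by Step 1.

For $A'$ we first locate $A$. Since $\delta<\delta_\xi$, $\delta\in N_\xi$; and $M_\delta,c_\delta$ are hereditarily countable and definable in $L_{\omega_2}$ from $\delta$. Hence $M_\delta,c_\delta\in\bar N_\xi\subseteq M_{\delta_\xi}$, and $A\in M_\delta[c_\delta]\subseteq M_{\delta_\xi}$. It remains to see $\bar G\in M^*$. The model $N$ itself need not be an element of $N_\xi$, but $N\cap P_\alpha$ is determined by $\delta$: let $i$ be the $<_L$-least surjection $\omega_1\to P_\alpha$. Then $i\in N\cap N_\xi$ and $N\cap P_\alpha=i[\delta]$. Therefore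
$$\bar G=\{\pi_N(i)(\nu):\nu<\delta,\ i(\nu)\in G\},$$
where $\pi_N(i)\in\bar N\subseteq M_\delta\subseteq M_{\delta_\xi}$. For $\nu<\delta<\delta_\xi$ we have $i(\nu)\in N_\xi$, so
$$\{\nu<\delta:i(\nu)\in G\}=\{\nu<\delta:\pi_{N_\xi}(i)(\nu)\in\bar G^*\}\in M^* .$$
So $\bar G\in M^*$, and $A'\in M^*$.

**Step 6: the set $W$ that genericity should meet.** Let $q^-=q\restriction(\xi\times\omega)$, which is in $Q_{<\xi}$ by (3.2); let $\bar x'=\mathrm{dom}\,q\cap(\{\xi\}\times\omega)$, $\bar x=q[\bar x']$ and $t_q=Y\restriction\mathrm{ran}\,q$. Since $\mathrm{ran}\,q\le Y$, also $\mathrm{ran}\,q\le Y_s^H$ by (3.1), and $t_q\in H$ by Lemma 6.1(2).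

Let $W$ be the set of $t\in\mathbb T(Y_s)$ for which there are $a\in A'$ and $r\in Q_{<\xi}$ such that $a\cup q^-\subseteq r$, $\mathrm{dom}\,r\cup\bar x'\le X$, $\mathrm{ran}\,r\cup\bar x\le t$, and $r\cup q\restriction\bar x'$ is an isomorphism from $X\restriction(\mathrm{dom}\,r\cup\bar x')$ onto $t\restriction(\mathrm{ran}\,r\cup\bar x)$. Here "$\le X$" may be replaced by "$\le X\restriction((\xi+1)\times\omega)$", so $W\in M^*$ by (B).

**Step 7, (C): $W$ is dense below $t_q$.** Let $t\le t_q$. We copy $t$ into $X$, use the induction hypothesis below $\xi$, and copy back.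

*Copy $t$ into $X$.* $q$ is an isomorphism from $\mathrm{dom}\,q\le X$ onto $\mathrm{ran}\,q=|t_q|\le t$. Apply (4.1) to $q^{-1}$ with $Z=t$ and $S'=|t|$, using richness of $X$. Inverting the result, $q$ extends to an isomorphism $j$ from some finite $S\le X$ onto $t$, and $S\subseteq(\xi+1)\times\omega$. Let $\bar x'^+=S\cap(\{\xi\}\times\omega)\supseteq\bar x'$ and $j^-=j\restriction(\xi\times\omega)$. Then $\mathrm{dom}\,j^-\le X$ by (3.2), $\mathrm{ran}\,j^-=|t|\cap(\xi\times\omega)\le Y_s$, and $t$ induces there the same graph as $Y_s$. So $j^-\in Q_{<\xi}$ and $j^-\supseteq q^-$.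

*Use the induction hypothesis.* There are $a\in A'$ and $r_0\in Q_{<\xi}$ with $r_0\supseteq j^-\cup a$.

*Close up and copy back.* By (3.3) there is a finite $S'\le X$ with $S'\supseteq\mathrm{dom}\,r_0\cup\bar x'^+$, $S'\subseteq(\xi+1)\times\omega$ and $S'\cap(\{\xi\}\times\omega)=\bar x'^+$; only blocks below the maximal one receive new vertices. Let $S'^-=S'\cap(\xi\times\omega)\le X$. By (4.1) with $Z=X_{<\xi}$ and richness of $Y_s$ for $\xi$, $r_0$ extends to some $r\in Q_{<\xi}$ with $\mathrm{dom}\,r=S'^-$. Let $t'$ be the image of $X\restriction S'$ under the injection $r\cup j\restriction\bar x'^+$. It is triangle-free since $X$ is. We check three things.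

* $t'\in\mathbb T(Y_s)$: $|t'|\cap(\xi\times\omega)=\mathrm{ran}\,r\le Y_s$, and $r$ is an isomorphism onto $Y_s\restriction\mathrm{ran}\,r$.
* $t'\le t$: $r\cup j\restriction\bar x'^+\supseteq j$, so $t'$ induces on $|t|=j[S]$ the graph $t$. And $S\le X$, $S\subseteq S'$ give $S\le S'$ by (3.1), hence $|t|\le t'$.
* $t'\in W$, witnessed by $a$ and $r$: $\mathrm{dom}\,r\cup\bar x'$ arises from $S'$ by deleting elements of block $\xi$, so it is closed in $X$ by (3.2). Likewise $\mathrm{ran}\,r\cup\bar x\le t'$. And $r\cup q\restriction\bar x'\subseteq r\cup j\restriction\bar x'^+$ is an isomorphism onto its image, with $r\supseteq a\cup q^-$.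

**Step 8: using genericity.** By (A), (B), (C) and $t_q\in H$ there is $t\in H\cap W$, with witnesses $a,r$. Put $q^*=r\cup q\restriction\bar x'$. Then $\mathrm{dom}\,q^*\le X$. Also $\mathrm{ran}\,q^*\le t$, and $|t|\le Y_s^H=Y_{<\xi+1}\le Y$ by Lemma 6.1(1) and (3.2), so $\mathrm{ran}\,q^*\le Y$. Since $t$ is induced in $Y$, $q^*$ is an isomorphism of induced b-graphs. So $q^*\in Q_{<\xi+1}$ and $q^*\supseteq q\cup a$. This proves the Claim and $(\ddagger)_{\alpha+1}$. ∎

## 13. Cardinal arithmetic, bookkeeping and universality

**Step 1: ccc.** $P_\alpha$ is ccc for $\alpha<\omega_2$ by (9.1). A set of $\omega_1$ conditions of $P_{\omega_2}$ lies in some $P_\alpha$, $\alpha<\omega_2$, and two of its elements that are compatible in $P_\alpha$ are compatible in $P_{\omega_2}$. So $P_{\omega_2}$ is ccc, and cardinals are preserved. As $|P_{\omega_2}|=\omega_2$ and GCH holds in $L$, there are at most $(\omega_2^{\omega})^{\omega_1}=\omega_2$ nice names for subsets of $\omega_1$. So $2^\omega,2^{\omega_1}\le\omega_2$ in $L[G_{\omega_2}]$.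

**Step 2: CH fails.** Let $q_m=\{((0,0),(0,m))\}$. Every singleton of block $0$ is closed, so $q_m\in\dot Q_\beta$ is forced for all $\beta$, and $q_0,q_1$ are incompatible. For limit $\alpha<\omega_2$ (including $\alpha=0$ or not, as one likes) let $r_\alpha(n)=1$ if $q_1$ is in the $\dot Q_{\alpha+n}$-generic filter, and $r_\alpha(n)=0$ otherwise. Let $\dot y$ be a $P_\alpha$-name for an element of $2^\omega$, and $p\in P_{\alpha+\omega}$. Pick $n$ with $\alpha+n\notin\mathrm{dom}\,p$, extend $p\restriction\alpha$ to decide $\dot y(n)$, keep the rest of $p$ by (8.1), and add $q_{1-\dot y(n)}$ at $\alpha+n$. The result forces $r_\alpha(n)\ne\dot y(n)$. So $r_\alpha\in L[G_{\alpha+\omega}]\setminus L[G_\alpha]$. For limits $\alpha<\alpha'$ we have $r_\alpha\in L[G_{\alpha'}]$ and $r_{\alpha'}\notin L[G_{\alpha'}]$. So the $\omega_2$ many $r_\alpha$ are distinct, and $2^\omega\ge\omega_2$. With Step 1, $2^\omega=2^{\omega_1}=\omega_2$.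

**Step 3: bookkeeping.** Fix in $L$ a surjection $\alpha\mapsto(\beta_\alpha,\nu_\alpha)$ from $\omega_2$ onto $\omega_2\times\omega_2$ with $\beta_\alpha\le\alpha$. For $\beta<\omega_2$ there are at most $(\omega_1^\omega)^{\omega_1}=\omega_2$ nice $P_\beta$-names for subsets of $[\omega_1]^2$. Once $P_\beta$ is defined, let $\langle\sigma^\beta_\nu:\nu<\omega_2\rangle$ list them. Let $\dot G_\alpha$ be a $P_\alpha$-name for the graph given by $\sigma^{\beta_\alpha}_{\nu_\alpha}$ if that graph is triangle-free, and for the graph without edges otherwise. By ccc and finite supports every graph on $\omega_1$ in $L[G_{\omega_2}]$ has a nice $P_\beta$-name for some $\beta<\omega_2$. So every triangle-free graph on $\omega_1$ in $L[G_{\omega_2}]$ is $\dot G_\alpha^{G_\alpha}$ for some $\alpha$.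

**Step 4: universality.** Let a triangle-free graph of size $\omega_1$ in $L[G_{\omega_2}]$ be given. Up to isomorphism it is $\dot G_\alpha^{G_\alpha}$ for some $\alpha$, and it embeds in $X=\dot X_\alpha^{G_\alpha}$. Let $x\in\omega_1\times\omega$ and $q\in Q_\alpha=Q(X,Y_{b_\alpha})$. By (3.3) there is a finite $S'\le X$ with $S'\supseteq\mathrm{dom}\,q\cup\{x\}$. By (4.1) and richness of $Y_{b_\alpha}$, $q$ extends to some $q'\in Q_\alpha$ with domain $S'$. So the conditions with $x$ in their domain are dense, and the union of the $Q_\alpha$-generic filter is a map from all of $X$ to $Y_{b_\alpha}$. Any two points of $X$ lie in the domain of one condition, so the map is an induced embedding. By Section 7, $Y_{b_\alpha}$ embeds into $U$, and $|U|=\omega_1$. All embeddings are induced. This proves Theorem 1. ∎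

## 14. Edge colorings without monochromatic triangles

For $k<\omega$, a *$k$-coloring* on $X$ is a map $\chi:[X]^2\to\omega$ with no triangle all of whose pairs have the same color $i\in\{1,\dots,k\}$. Colors $0$ and $>k$ are unrestricted. Embeddings are color-preserving injections. *Example:* a triangle-free graph is a $1$-coloring with edges colored $1$ and non-edges colored $0$. We prove:

**(14.1)** *Over $L$ there is a ccc forcing giving $2^\omega=2^{\omega_1}=\omega_2$ such that in the extension, for every $k<\omega$, there is a $k$-coloring on $\omega_1$ into which every $k$-coloring on $\omega_1$ embeds.*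

**Step 1: (14.1) implies Theorem 2.** Let $I\subset\omega$ be finite, $k=|I|$, and let $j:\omega\to\omega\setminus\{0\}$ be injective with $j[I]=\{1,\dots,k\}$. Let $\chi_k$ be a universal $k$-coloring. Recolor it by $j^{-1}$ on pairs with colors in $\mathrm{ran}\,j$, and give all other pairs one fixed color outside $I$. A triangle that is monochromatic in a color $i\in I$ would be one in color $j(i)\in\{1,\dots,k\}$ for $\chi_k$; so there is none. If $\chi$ is any coloring with no monochromatic triangle in a color from $I$, then $j\circ\chi$ is a $k$-coloring. An embedding of it into $\chi_k$ uses only colors in $\mathrm{ran}\,j$, so it is an embedding of $\chi$ into the recolored structure.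

Fix $k$. Replace "b-graph" by "$k$-coloring with a map $\mathrm{bl}$"; isomorphisms preserve colors and $\mathrm{bl}$. For $1\le i\le k$ put $N^i(x)=\{z:\chi(z,x)=i\}$, $N^i_X(F)=\bigcap_{x\in F}N^i_X(x)$, and let $\rho^i_X(F)$ be the minimum of $m(F)$ and the blocks of elements of $N^i_X(F)$. Now $S\le X$ means $\rho^i_S(F)=\rho^i_X(F)$ for all finite nonempty $F\subseteq S$ and all $i\in\{1,\dots,k\}$. Equivalently, if $z\in N^i_X(F)$ and $\mathrm{bl}(z)<m(F)$, some $w\in N^i_S(F)$ has $\mathrm{bl}(w)\le\mathrm{bl}(z)$. For $k=0$ every set is closed. Richness is defined as before.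

**Step 2: closed sets.** (3.1) follows from $\rho^i_X\le\rho^i_{S'}\le\rho^i_S$ for each $i$. In (3.2) a witness $w\in N^i_S(F)$ of block $\rho^i_X(F)<m(F)$ cannot lie in $S\setminus S'$, for each $i$. In (3.4) a witness $w\in N^i_{S'}(F)$ with $\mathrm{bl}(w)<\mathrm{bl}(z_i)$ for some $z_i\in F$ again is in $S$ or has smaller index. (4.1) used only (3.1), (3.4) and richness. For (3.3) work with bad *pairs* $(i,F)$, those with $\rho^i_X(F)<\rho^i_{S_n}(F)$, of value $\rho^i_X(F)$. There are finitely many at each step. Given one of maximal value $\eta_n$, add $z\in N^i_X(F)$ with $\mathrm{bl}(z)=\eta_n<m(F)$. That pair is no longer bad, pairs that were not bad stay so, and a new bad pair $(i',F')$ has $z\in F'$, hence value $<m(F')\le\eta_n$. So the process stops as before, and only blocks $<\max\mathrm{bl}[S]$ receive vertices.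

**Step 3: every $k$-coloring on $\omega_1$ extends to a rich one with countably infinite blocks.** Start with the given coloring and $\mathrm{bl}(\nu)=\nu$. Given $X^n$, and $\mathcal C_n$ as in Lemma 4.2, for each $\xi<\omega_1$ add a vertex $z$ of block $\xi$ for each tuple $(\beta,(u_i)_{1\le i\le k},(C_j)_{1\le j\le l})$ where $l\ge k$; $\beta$ is a finite partial function $X^n_{\le\xi}\to\omega\setminus\{0\}$ such that for $1\le i\le k$ no pair in $\beta^{-1}(i)$ has color $i$; $u_i\in X^n_{\le\xi}\cup\{\emptyset\}$, with $N^i(\emptyset)=\emptyset$; and the $C_j\in\mathcal C_n$ are pairwise disjoint. The colors are as follows.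

* For $y\in X^n_{\le\xi}$: $\chi(z,y)=\beta(y)$ if defined, and $0$ otherwise.
* For $y\in X^n_{>\xi}\cap C_i$ with $1\le i\le k$: $\chi(z,y)=i$ if $y\in N^i(u_i)\setminus\bigcup_{b\in\beta^{-1}(i)}N^i(b)$, and $0$ otherwise.
* For $y\in X^n_{>\xi}\cap C_j$ with $k<j\le l$: $\chi(z,y)=j$. For all other $y\in X^n_{>\xi}$: $\chi(z,y)=0$.
* Pairs of new vertices get color $0$.

There are countably infinitely many tuples for each $\xi$. For $1\le i\le k$ the set $N^i(z)$ contains no pair of color $i$: not inside $\beta^{-1}(i)$ by assumption, not inside $N^i(u_i)$ because $X^n$ is a $k$-coloring, and not between the two parts by the removal. A triangle monochromatic in color $i$ has at most one new vertex; so $X^{n+1}$ is a $k$-coloring. Further $X^n\le X^{n+1}$: if $z$ is new, $\emptyset\ne F\subseteq N^i(z)\cap X^n$ and $\xi<m(F)$, then $F\subseteq N^i(u_i)$, so $u_i\ne\emptyset$ is a witness with $\mathrm{bl}(u_i)\le\xi$. Let $X=\bigcup_nX^n$; then $X^n\le X$ as in Lemma 4.2.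

Richness: let $S\le X$ be finite, $S\subseteq X^n$, $S\le S\cup\{z^*\}$, $\xi=\mathrm{bl}(z^*)$. Let $\beta$ be $\chi(z^*,\cdot)$ restricted to those elements of $S_{\le\xi}$ where it is nonzero; it is admissible, since $S\cup\{z^*\}$ is a $k$-coloring. For $1\le i\le k$ let $F_i=N^i(z^*)\cap S_{>\xi}$. If $F_i\ne\emptyset$, closedness gives $u_i\in S_{\le\xi}$ with $F_i\subseteq N^i(u_i)$; otherwise let $u_i=\emptyset$. Let $l\ge k$ bound the colors used by $z^*$, and choose disjoint $C_j\in\mathcal C_n$ with $C_j\cap S_{>\xi}=\{y\in S_{>\xi}:\chi(z^*,y)=j\}$ for $1\le j\le l$. The corresponding new $z$ realizes $z^*$ over $S$; for $y\in F_i$ note that $y\notin N^i(b)$ for $b\in\beta^{-1}(i)$, since otherwise $z^*,b,y$ would be a triangle in color $i$.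

Finally $S\cup\{z\}\le X^{n+1}\le X$: sets $F'\subseteq S$ have witnesses in $S$. If $z\in F'$, $w\in N^i(F')$, $1\le i\le k$ and $\mathrm{bl}(w)<m(F')\le\xi$, then $w$ is not new, because pairs of new vertices have color $0$. So $w\in X^n_{<\xi}$, $\beta(w)=i$ and $w\in S$ is itself a witness.

**Step 4: one generic block.** $\mathbb T(Y)$ consists of finite $k$-colorings with blocks, as in Section 6, and the coloring of $Y^H$ is the union of those of $Y$ and of the members of $H$; it is total once $H$ meets the sets of Step 1 of Lemma 6.1. $\mathbb T(Y)$ is countable, and one-point extensions $(t,z^*)$ are determined by $\mathrm{bl}(z^*)$ and finitely many colors, so there are countably many up to isomorphism over $|t|$.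

*Every vertex gets in.* A new top vertex gets color $0$ to everything; it never lies in $N^i(F)$ for $i\ge1$, $F\ne\emptyset$. For $y\in\xi\times\omega$ add $D'\setminus D$ with the colors of $Y$ on $D'$ and color $0$ to top vertices. A triangle in color $i\in\{1,\dots,k\}$ containing a vertex of $D'\setminus D$ lies in $D'\subseteq Y$. If $w\in D'\setminus D$ is in $N^i(F)$ with $\emptyset\ne F\subseteq|t|$ and $\mathrm{bl}(w)<m(F)$, then $F\subseteq D$, and $D\le D'$ gives a witness.

*Parts 1 and 2.* The proof in Section 6 used only directedness of $H$, (3.1), (3.2) and that any three vertices lie in one $|t|$, $t\in H$; it holds for each color $i$.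

*Density of $D_{t,z^*}$ if $Y$ is rich.* Let $t''\le t,t_1$ and $S=|t|$. Give $z^*$ color $0$ to $|t''|\setminus S$. For $1\le i\le k$ we have $N^i(z^*)\subseteq S$, and it contains no pair of color $i$. If $\emptyset\ne F\subseteq N^i(z^*)$ and $m(F)>\eta$, then $S\le S\cup\{z^*\}$ gives $u\in S\cap N^i(F)$ with $\mathrm{bl}(u)\le\eta$. If $\eta=\xi$, take $z=(\xi,n)\notin|t''|$, colored as $z^*$. If $\eta<\xi$, then $D''=|t''|\cap(\xi\times\omega)$ satisfies $D''\le D''\cup\{z^*\}$, since for $F\subseteq D''$ the vertex $u$ lies in $D''$. Richness gives $z\in Y\setminus D''$ realizing $z^*$ over $D''$ with $D''\cup\{z\}\le Y$. Color $z$ to the top vertices as $z^*$ is; to $D''$ its colors are those of $Y$, and these agree with those of $z^*$. So $t'=t''\cup\{z\}$ is a $k$-coloring with $N^i_{t'}(z)=N^i(z^*)\subseteq S$ for $1\le i\le k$, and $t'\in\mathbb T(Y)$. The vertices $u$ show $|t''|\le t'$. And $S\cup\{z\}\le t'$: for $F\subseteq S$ a low $w\in N^i_{t'}(F)$ is $z$, or it lies in $|t''|$ and $S\le t''$ applies; for $z\in F$, $w\in N^i_{t'}(z)\subseteq S$. Part 3 and (6.3) follow as before.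

**Step 5: the trees.** The recursion of Section 7 gives, for every $k$, colorings $Y^{(k)}_s$ that are rich and cohere, and (7.1) holds for each $k$ with the same proof. Let $U^{(k)}$ live on $T\times\omega$: for comparable $s,s'$ the pair $(s,n),(s',n')$ gets the color of $(\xi,n),(\xi',n')$ in $Y^{(k)}_{s\cup s'}$, and for incomparable nodes it gets color $0$. A triangle monochromatic in a color $i\in\{1,\dots,k\}$ has its three nodes on a chain, so it would occur in $Y^{(k)}_{s^*}$ for the largest node $s^*$. So $U^{(k)}$ is a $k$-coloring, and each $Y^{(k)}_b$ embeds into it.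

**Step 6: the iteration.** The bookkeeping now provides at stage $\alpha$ a number $k_\alpha<\omega$ and a name for a $k_\alpha$-coloring on $\omega_1$: use a surjection from $\omega_2$ onto $\omega_2\times\omega_2\times\omega$ with first coordinate $\le\alpha$, and the constant coloring $0$ when the given name does not yield a $k_\alpha$-coloring. So every pair of a $k$ and a name is handled. Step 3, applied in the extension, gives the rich name $\dot X_\alpha$, the function $b_\alpha$ is defined exactly as in Section 10, and $\dot Q_\alpha=Q^{(k_\alpha)}(\dot X_\alpha,Y^{(k_\alpha)}_{b_\alpha})$. The sequence $\mathcal D_\alpha$ also lists the $k_\beta$.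

Let us check where Sections 8–13 look inside $X$ or $Y$. Names for colorings are names for subsets of $[\omega_1\times\omega]^2\times\omega$. For these, (9.3) reads $\sigma^G\cap([\delta\times\omega]^2\times\omega)=\pi(\sigma)^{\bar G_N}$, and its proof applies word for word, because each $e\in[\delta\times\omega]^2\times\omega$ is in $N$ and is fixed by $\pi$. The limit step and (8.1)–(9.2) do not look inside at all. In the successor step, $Q_{<\xi}$ depends only on the parts below $\xi$ by (3.1) and (3.2); $Y^{(k_\alpha)}_s$ is hereditarily countable and definable from $s$ and $k_\alpha$, so (A) holds; (B) uses the new (9.3); in (C) the image $t'$ of $X\restriction S'$ is a $k_\alpha$-coloring since $X$ is one. The remaining steps use (3.1)–(3.4), (4.1), Lemma 6.1, (6.3) and (7.1), now available for each $k$. In Section 13, singletons of block $0$ are closed as before, so CH fails; the counting of names is unchanged; and in Step 4 the generic map $X\to Y^{(k_\alpha)}_{b_\alpha}$ is total and preserves colors. So in the extension every $k$-coloring on $\omega_1$ embeds into $U^{(k)}$, a $k$-coloring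 on a set of size $\omega_1$, for every $k<\omega$. This proves (14.1), and with Step 1 Theorem 2. ∎

For $k=1$, the color class $\{\chi=1\}$ of a universal $1$-coloring is a universal triangle-free graph (color edges $1$ and non-edges $0$), and the class $\{\chi=2\}$ is a universal graph (color edges $2$ and non-edges $0$). For $k=0$ one gets a universal function $[\omega_1]^2\to\omega$.
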